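# Every positive density leads to the upper invariant law: the cooperative contact process in dimension $d\ge 3$

## 1. Theorems on product-measure starts, and the conjecture they refute

The terms used in these statements are defined in Section 1.1.

**Theorem 1.** Let $d\ge 3$ and $\alpha=1$. There is $\delta_0=\delta_0(d)>0$ such that for all $0<\delta\le\delta_0$:
(i) the cooperative contact process on $\mathbb Z^d$ is stable and does not survive;
(ii) for every $q\in(0,1]$, the process started in product measure with intensity $q$ satisfies $\liminf_{t\to\infty}\mathbb P[X_t(0)=1]>0$.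

**Theorem 2.** In the setting of Theorem 1, with the same $\delta_0$, for every $q\in(0,1]$ we have $\mathbb P[X_t\in\cdot]\Rightarrow\overline\nu$. By monotonicity the same holds for every initial law that stochastically dominates a product measure of positive intensity. In contrast, every finite initial configuration dies out a.s.

**Proposition 3.** For all $d$, all $\alpha\in[0,1]$ and all $\delta>0$: if $q\ge 1/(1+\delta)$, then the process started in product measure with intensity $q$ satisfies $\mathbb P[X_t\in\cdot]\Rightarrow\overline\nu$.

### 1.1 The process and its vocabulary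

Let $\Lambda=\mathbb Z^d$ with nearest-neighbour edges, $\mathcal N_j$ the set of neighbours of $j$, and $\mathcal N_j^2$ the set of ordered pairs $(i,i')$ of distinct neighbours of $j$. A configuration is $x\in\{0,1\}^\Lambda$; a site with $x(j)=1$ is called occupied. Three maps change the value at $j$ only:

- branching, $\mathrm{bra}_{ij}(x)(j)=x(i)\vee x(j)$;
- cooperative branching, $\mathrm{cob}_{ii'j}(x)(j)=(x(i)\wedge x(i'))\vee x(j)$;
- death, $\mathrm{dth}_j(x)(j)=0$.

For $\alpha\in[0,1]$ and $\delta>0$ the cooperative contact process $(X_t)_{t\ge0}$ has generator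
$$Gf(x)=(1-\alpha)\sum_j\frac1{|\mathcal N_j|}\sum_{i\in\mathcal N_j}\{f(\mathrm{bra}_{ij}(x))-f(x)\}+\alpha\sum_j\frac1{|\mathcal N_j^2|}\sum_{(i,i')\in\mathcal N_j^2}\{f(\mathrm{cob}_{ii'j}(x))-f(x)\}+\delta\sum_j\{f(\mathrm{dth}_j(x))-f(x)\}.$$
So at $\alpha=1$ an empty site becomes occupied only with the help of two occupied neighbours.

Each map is applied at the points of its own Poisson process, all independent (the *graphical representation*). All three maps are monotone: $x\le x'$ implies that the images are ordered. Hence two processes driven by the same Poisson points and started from ordered configurations stay ordered. For laws, $\mu\le\mu'$ (stochastic domination) means that the two laws can be coupled so that the configurations are ordered a.s.; by the previous sentence the dynamics preserves this.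

Let $\underline0,\underline1$ be the all-zero and all-one configurations. The law of $X_t$ started from $\underline1$ decreases in $t$, and its weak limit $\overline\nu$ is the *upper invariant law*. Put
$$\theta(\alpha,\delta)=\lim_{t\to\infty}\mathbb P^{\underline1}[X_t(i)=1],\qquad \theta'(\alpha,\delta)=\mathbb P^{1_{\{i\}}}[X_t\ne\underline0\ \forall t\ge0].$$
The process is *stable* if $\theta>0$, equivalently $\overline\nu\ne\delta_{\underline0}$, and it *survives* if $\theta'>0$. It is known that survival implies stability. Product measure with intensity $q$ means that the $X_0(i)$ are i.i.d. with $\mathbb P[X_0(i)=1]=q$.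

The symbol $\Rightarrow$ is weak convergence for the product topology, that is, convergence of all finite-dimensional probabilities. The products $\prod_{j\in S}x(j)$, $S$ finite, are increasing functions, and their linear combinations include every function of finitely many coordinates. Therefore, if $\mu_t\le\mu'_t\le\mu''_t$ and both outer laws converge to $\overline\nu$, so does the middle one. We call this the *sandwich principle*.

### 1.2 What the theorems say

The lecture notes "Lecture 4 The Cooperative Contact Process", http://staff.utia.cas.cz/swart/present/Berlijn24_4.pdf, contain the following conjecture. *In the regime where the process is stable but does not survive, there is a critical value $0<q_c<1$ such that, started from product measure with intensity $q$, $\mathbb P[X_t\in\cdot]\Rightarrow\delta_{\underline0}$ if $q<q_c$ and $\mathbb P[X_t\in\cdot]\Rightarrow\overline\nu$ if $q\ge q_c$.* It is understood for dimensions in which the regime is nonempty, and it is claimed for every parameter pair in the regime.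

Theorem 1 refutes this in every dimension $d\ge3$. By (i), the pairs $(1,\delta)$ with $0<\delta\le\delta_0$ lie in the regime. By (ii), for no $q\in(0,1]$ does the law converge to $\delta_{\underline0}$. A value $q_c>0$ as conjectured would force convergence to $\delta_{\underline0}$ for all $q\in(0,q_c)$.

Theorem 2 identifies the limit: any positive density, however small, leads to $\overline\nu$, although each finite configuration dies out. Proposition 3 says that for high density nothing goes wrong at any parameters, so in the setting of Theorem 2 it is the lower bound $q_c>0$ that fails. Nothing is claimed here about $d=2$.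

## 2. Corners, boxes, and the case without deaths

Take $\alpha=1$ throughout this section.

*One site.* From $1_{\{i\}}$ no cob event can change anything, because it needs two distinct occupied neighbours. The configuration becomes $\underline0$ at the first death at $i$. So $\theta'(1,\delta)=0$ for every $\delta>0$: the process never survives.

*Two sites at a corner.* In $\mathbb Z^2$ let $(0,0)$ and $(1,1)$ be occupied. Each of $(1,0)$ and $(0,1)$ has both of them as neighbours, so, if no death comes first, the $2\times2$ box fills. It cannot grow further.

*Finite configurations.* Let the occupied set lie in a finite box $Q$. A site outside $Q$ has at most one neighbour in $Q$, so no site outside $Q$ ever becomes occupied. The process is then a finite Markov chain in which $\underline0$ is absorbing and can be reached from every state by deaths; it is absorbed at $\underline0$ a.s. *This proves the last sentence of Theorem 2.*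

*No deaths.* Put $\delta=0$ for a moment, with $d\ge2$ and any $q\in(0,1]$. Then a.s. every site is eventually occupied. To see this, fix $w$ and let $A$ be the event that $X_0=1$ on $[-w,w)^d$. Let $S$ be the event that for every $\ell\ge w$, every axis $a$ and $c\in\{\ell,-\ell-1\}$, the layer $\{x:x_a=c,\ x_b\in[-\ell,\ell)\ \forall b\ne a\}$ contains an initially occupied site. Then $\mathbb P[S^c]\le 2d\sum_{\ell\ge w}(1-q)^{(2\ell)^{d-1}}<1$ for $w$ large, and $A$, $S$ are independent, so $\mathbb P[A\cap S]>0$. By ergodicity of the i.i.d. field, a.s. a translate of $A\cap S$ occurs. On it, a full box grows by one layer at a time: a layer adjacent to a face of the box is connected and contains an occupied site. As long as it is not full it contains an empty site next to an occupied site *of the layer*. That empty site has a second occupied neighbour, in the box, along another axis, so it fills after a finite time. Growing face by face, the box $[-\ell,\ell)^d$ becomes $[-\ell-1,\ell+1)^d$, and so on.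

A full box is thus a droplet, and it advances as soon as each new layer contains one *seed*.

*Deaths against single-site seeds.* With $\delta>0$ the natural attempt is to repeat this, protecting the droplet somehow. Even with a perfectly protected droplet, the seeds are the problem. If the droplet advances one layer per unit of time, then at time $w$ the expected number of sites on a face of size $(2w)^{d-1}$ that were initially occupied and have had no death is $(2w)^{d-1}q\,e^{-\delta w}\to0$. The seeds are gone before the droplet arrives. The seeds must live longer than single sites, and they must still be cheap enough to be found on every face. Which seeds satisfy both is decided in Section 7, after we know how long large droplets live.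

## 3. High densities: proof of Proposition 3

This warm-up uses only monotone coupling. The bra and cob events with target $j$ have total rate $(1-\alpha)+\alpha=1$. Let $Y_0(j)=1$, and let $Y(j)$ jump to $0$ at each death event at $j$ and to $1$ at each bra or cob event with target $j$. With $X^{\underline1}$ the process started from $\underline1$ and driven by the same points, $X_t^{\underline1}\le Y_t$: after a death at $j$ both are $0$ there, and after a bra or cob event $Y(j)=1$. The $Y(j)$ are independent over $j$, because each uses only events with target $j$. Each is a two-state chain with rates $\delta$ (down) and $1$ (up), so $\mathbb P[Y_t(j)=1]\to1/(1+\delta)$. Letting $t\to\infty$, $\overline\nu$ is dominated by product measure with intensity $1/(1+\delta)$.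

If $q\ge1/(1+\delta)$, the initial product measure lies between $\overline\nu$ and $\delta_{\underline1}$. So the law of $X_t$ lies between $\overline\nu$ (which is invariant) and the law of $X_t^{\underline1}$, and the sandwich principle gives $\mathbb P[X_t\in\cdot]\Rightarrow\overline\nu$. $\square$

## 4. The Poisson construction and backward chains

From here on $d\ge3$ and $\alpha=1$. At each site $j$ we have a rate-$\delta$ Poisson process of deaths and, for each of the $d(2d-1)$ unordered pairs $\{i,i'\}\subset\mathcal N_j$, a Poisson process of cob events of rate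
$$\beta=\frac2{2d(2d-1)}=\frac1{d(2d-1)}.$$
These processes are independent, live on the time axis $\mathbb R$, and are said to be *attached to* $j$. A.s. no two points coincide and no point is a multiple of a fixed $\tau>0$.

*Backward chains.* A chain of length $n$ from $(x,t)$ within time $u$ consists of sites $x=x_0,x_1,\dots,x_n$ and times $t>v_1>\dots>v_n>t-u$ such that at $v_l$ there is a cob event attached to $x_{l-1}$ whose pair contains $x_l$. For a fixed site sequence the relevant events at step $l$ form a Poisson process of rate $(2d-1)\beta=1/d$. Given what is seen in $[v_l,t]$, the points before $v_l$ are fresh, so the expected number of suitable time tuples is $d^{-n}u^n/n!$. There are $(2d)^n$ site sequences, hence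
$$\mathbb E[\text{number of chains of length } n]\le\frac{(2u)^n}{n!}.\tag{1}$$
Summing over $n$, the total number of chains is a.s. finite. In particular, $X_t(x)$ is a function of $X_0$ and of events at finitely many sites, and the process is well defined by the Poisson points.

*Restricted processes.* For $V\subset\mathbb Z^d$ let $X^V$ be the process that uses only events attached to sites of $V$, with all sites outside $V$ kept at $0$. If $V\subset V'$ and the initial states are ordered, then $X^V\le X^{V'}$: an event attached to a site of $V$ preserves the order because the maps are monotone, and an event attached to $V'\setminus V$ only touches sites where $X^V$ is $0$.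

## 5. Renormalization: alive cells and errors

The plan is to group sites into cubes, cubes into larger cubes, and so on, so that on each scale the cubes obey the same rule as the sites, "two occupied neighbours along distinct axes occupy you", with exceptions whose probability decreases extremely fast.

### 5.1 Small dead sets in a cube have a corner

**Lemma 4.** Let $Q\subset\mathbb Z^d$ ($d\ge1$) be a cube of side $K$ and $Z\subset Q$ with $0<|Z|<K^{d-1}$. Then some $z\in Z$ has two neighbours in $Q\setminus Z$ along distinct axes.

The bound is sharp for $d\ge1$: if $Z$ is one full slice of $Q$, then $|Z|=K^{d-1}$ and a point of $Z$ has neighbours in $Q\setminus Z$ only along the axis orthogonal to the slice.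

*Proof.* Induction on $d$. For $d=1$ there is no such $Z$. Let $d\ge2$ and let $H_s$ be the $K$ slices of $Q$ orthogonal to axis $d$. If $0<|Z\cap H_s|<K^{d-2}$ for some $s$, apply the induction hypothesis in the $(d-1)$-dimensional cube $H_s$.

Otherwise each slice contains either no point or at least $K^{d-2}$ points of $Z$. Not all $K$ slices can meet $Z$, since $|Z|<K^{d-1}$, and some slice does. So there are adjacent slices with $Z\cap H_s=\emptyset\ne Z\cap H_{s'}$. As $|H_{s'}|=K^{d-1}>|Z|$, we have $H_{s'}\not\subset Z$. Since $H_{s'}$ is connected, there are adjacent $z\in Z\cap H_{s'}$ and $z'\in H_{s'}\setminus Z$. Then $z$ has the neighbour $z'$ along an axis other than $d$, and its neighbour in $H_s$ along axis $d$; both lie in $Q\setminus Z$. $\square$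

### 5.2 Constants

All constants depend only on $d$:
$$K=16d\,4^d,\quad m=\Big\lfloor\frac{K^{d-1}-1}2\Big\rfloor,\quad T=2K^d,\quad M=(3K)^dT,\quad r=\Big\lceil\frac{m+1}{4^d}\Big\rceil,\quad R=\frac r2,\quad g=dK,\quad\gamma=2g.$$
For orientation, $d=3$ gives $K=3072$, $m+1=4718592$, $r=73728$, $R=36864$, $g=9216$. The facts we use are
$$2m<K^{d-1},\qquad 3m+1\le 2K^{d-1}\le K^d,\qquad R\ge4g=2\gamma.\tag{2}$$
The first two are immediate. For the third, $K$ is even, so $m+1=K^{d-1}/2$ and $r\ge K^{d-1}/(2\cdot4^d)$. As $d\ge3$, $K^{d-1}\ge K\cdot K=16d\,4^dK$, so $r\ge8dK$ and $R\ge4dK$. This is one of the two places where $d\ge3$ enters. (For $d=2$ the same formulas give $R=8$ and $g=1024$.)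

Further, let $c_2=13^{d+1}K^dT$ and $\kappa=1/(4c_2)$. Choose $\lambda$ so large that $e^{-\lambda}\le1/M$ and $e^{-\lambda}\le\kappa/(8\cdot3^{d+1}K^dT)$. Finally choose $\tau$ large and then $\delta_0>0$ small such that for $\delta\le\delta_0$
$$4^dM\big[(2d+1)\delta\tau+d(2d-1)e^{-\beta\tau}\big]\le e^{-\lambda}.\tag{3}$$
Fix $0<\delta\le\delta_0$. Note that $\delta_0$ does not involve $q$.

### 5.3 Cells, aliveness, errors

Let $\tau_i=\tau T^i$ and, for $J\in\mathbb Z^d$, let $\mathrm{cell}_i(J)=K^iJ+\{0,\dots,K^i-1\}^d$, the *level-$i$ cell* $J$. Cells of one level are neighbours if their indices are neighbours in $\mathbb Z^d$. The level-$i$ cells making up the level-$(i+1)$ cell $J$ are indexed by $B_J=KJ+\{0,\dots,K-1\}^d$. Put $D_J=\bigcup_{|J'-J|_\infty\le1}B_{J'}$. "Level-$i$ index $n$" refers to time $n\tau_i$.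

**Definition (alive).** A level-0 cell $j$ is alive at index $n$ if $X_{n\tau}(j)=1$. A level-$(i+1)$ cell $J$ is alive at index $N$ if at most $m$ of the level-$i$ cells in $B_J$ are dead (not alive) at level-$i$ index $NT$. The same definition is used for $X^V$.

For example, a level-1 cell is alive if at most $m$ of its $K^d$ sites are empty; with an entire empty slice, that is $K^{d-1}>m$ empty sites, it is dead. A level-2 cell may be alive although one of its level-1 cells is completely empty. Aliveness is increasing in the configuration. A cell of zeros is dead, at every level, since $m<K^d$.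

**Definition (errors).** $\mathrm{Err}_0(j,n)$ is the event that in $(n\tau,(n+1)\tau]$ there is a death at some site of $\{j\}\cup\mathcal N_j$, or some pair process attached to $j$ has no point. $\mathrm{Err}_{i+1}(J,N)$ is the event that more than $m$ of the events $\mathrm{Err}_i(j,n)$ with $j\in D_J$, $NT\le n<(N+1)T$, occur.

So a single death near a site is a level-0 error, but it takes $m+1$ level-0 errors in a space-time block of $M$ points to make a level-1 error.

### 5.4 The rule on every scale

**Lemma 5.** For every $i\ge0$ and every union $V$ of level-$i$ cells ($V=\mathbb Z^d$ allowed), the process $X^V$ started at time $0$ satisfies, for $n\ge0$ and level-$i$ cells $j$ in $V$: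

$(R_i)$ If $\mathrm{Err}_i(j,n)$ does not occur, and at index $n$ either $j$ is alive or two neighbours of $j$ along distinct axes are alive, then $j$ is alive at index $n+1$.

*Proof.* **Step 1: level 0.** If $j$ is occupied at time $n\tau$ and has no death in the interval, it stays occupied. If two neighbours are occupied at $n\tau$, they lie in $V$. Neither dies in the interval, so both are occupied throughout it; their pair process attached to $j$ fires and makes $j$ occupied, and $j$ does not die.

**Step 2: an inequality for dead cells.** This step turns $(R_i)$ into a count. Assume $(R_i)$, let $V$ be a union of level-$(i+1)$ cells (hence of level-$i$ cells). For a set $U$ of level-$i$ cells in $V$ let $z_n(U)$ be the number of dead cells in $U$ at index $n$, $f_n(U)$ the number of these having two alive neighbours along distinct axes, and $e_n(U)$ the number of $j\in U$ with $\mathrm{Err}_i(j,n)$. A cell of $U$ that is dead at $n+1$ and has no error at $n$ must, by $(R_i)$, be dead at $n$ without two alive neighbours along distinct axes. Hence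
$$z_{n+1}(U)\le z_n(U)-f_n(U)+e_n(U).\tag{4}$$
Now suppose $\mathrm{Err}_{i+1}(J,N)$ does not occur, $J$ in $V$. Then $\sum_{NT\le n<(N+1)T}e_n(U)\le m$ for every $U\subset D_J$ in $V$.

**Step 3: an alive cell stays alive.** Let $J$ be alive at $N$ and $U=B_J$. Then $z_{NT}\le m$, so by (4) $z_n\le2m<K^{d-1}$ for $NT\le n\le(N+1)T$, and by Lemma 4 $f_n\ge1$ whenever $z_n>0$. If $z_n>0$ for all $NT\le n\le NT+2m$, then (4) would give $z_{NT+2m+1}\le m+m-(2m+1)<0$, which is impossible; note $2m+1\le T$. So $z$ hits $0$ in the slab, and afterwards it increases by at most $m$ in total. Hence $z_{(N+1)T}\le m$: $J$ is alive at $N+1$.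

**Step 4: two alive neighbours revive a cell.** Let $J_1=J+se_a$ and $J_2=J+s'e_b$ be alive at $N$, with $a\ne b$ and $s,s'\in\{\pm1\}$. They lie in $V$, since cells outside $V$ are dead. As in Step 3, $z_n(B_{J_1})$ and $z_n(B_{J_2})$ are at most $2m<K^{d-1}$ in the slab. Let $U=B_J\cup B_{J_1}\cup B_{J_2}\subset D_J$. We claim that $z_n(U)>0$ implies $f_n(U)\ge1$. If $B_{J_1}$ or $B_{J_2}$ contains a dead cell, use Lemma 4 there. Otherwise choose a dead $j\in B_J$ maximizing $sj_a+s'j_b$. Then $j+se_a$ is alive: it either lies in $B_J$ with a larger value, or lies in $B_{J_1}$. The same holds for $j+s'e_b$ with $B_{J_2}$. This proves the claim.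

Now $z_{NT}(U)\le K^d+2m$. If $z_n(U)>0$ for all $NT\le n\le NT+K^d+3m$, then (4) would give $z_{NT+K^d+3m+1}(U)\le K^d+2m+m-(K^d+3m+1)<0$; and $K^d+3m+1\le2K^d=T$ by (2). So $z(U)$ hits $0$ in the slab, then increases by at most $m$, and $z_{(N+1)T}(B_J)\le m$: $J$ is alive at $N+1$. $\square$

### 5.5 Errors become rare doubly exponentially fast

**Lemma 6.** (a) For fixed $i$, a family of events $\mathrm{Err}_i(J,N)$ is independent if any two of its indices satisfy $N\ne N'$ or $|J-J'|_\infty\ge4$. (b) $\varepsilon_i:=\mathbb P[\mathrm{Err}_i(J,N)]$ satisfies $\varepsilon_i\le e^{-\lambda R^i}$ and $K^dT\varepsilon_i\le\frac12$.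

*Proof.* (a) Let $\rho_0=1$, $\rho_{i+1}=1+\rho_i/K$. Then $\mathrm{Err}_i(J,N)$ depends only on processes attached to sites in $K^iJ+[-\rho_iK^i,(1+\rho_i)K^i)^d$ during $(N\tau_i,(N+1)\tau_i]$. For $i=0$ this is the definition. For the step, the cells of $D_J$ cover $K^{i+1}J+[-K^{i+1},2K^{i+1})^d$, each needs a further margin $\rho_iK^i$, and $K^{i+1}+\rho_iK^i=\rho_{i+1}K^{i+1}$. Since $\rho_i\le\frac32$, these space-time data sets are disjoint under the stated condition: in units of $K^i$, the intervals $[J_a-\frac32,J_a+\frac52)$ and $[J'_a-\frac32,J'_a+\frac52)$ are disjoint if $|J_a-J'_a|\ge4$.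

(b) Put $y_i=4^dM\varepsilon_i$. A union bound over $2d+1$ sites and $d(2d-1)$ pairs, with (3), gives $y_0\le e^{-\lambda}$. Split the $M$ points of $D_J\times\{NT,\dots,(N+1)T-1\}$ into $4^d$ classes according to $j$ mod $4$. Inside a class the errors are independent by (a). More than $m$ errors force at least $r=\lceil(m+1)/4^d\rceil$ errors in some class, which for a given class has probability at most $\binom Mr\varepsilon_i^r\le(M\varepsilon_i)^r$. Hence $\varepsilon_{i+1}\le4^d(M\varepsilon_i)^r$ and
$$y_{i+1}\le4^{2d-dr}My_i^r\le My_i^r\le y_i^{r/2}=y_i^R,$$
where the last inequality holds if $y_i\le1/M$, because then $y_i^{r/2}\le y_i\le1/M$. It also gives $y_{i+1}\le1/M$. Inductively $y_i\le e^{-\lambda R^i}\le1/M$. Finally $\varepsilon_i\le y_i$, and $K^dT\varepsilon_i\le M\varepsilon_i=4^{-d}y_i\le\frac12$. $\square$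

## 6. From an alive large cell down to an occupied site

An alive cell may have large holes, so aliveness of the level-$k$ cell around $x$ does not make $x$ occupied. The next lemma says what is needed in addition.

**Definition (bad).** $\mathrm{bad}_0(j,n)$ is the event that $\mathrm{Err}_0(j,n-1)$ or $\mathrm{Err}_0(j,n)$ occurs. For $i\ge1$, $\mathrm{bad}_i(J,N)$ is the event that some $\mathrm{Err}_{i-1}(j,n)$ with $j\in B_J$, $(N-1)T\le n<(N+1)T$, occurs.

One level-0 error in $B_J$ in these two slabs makes the level-1 index $(J,N)$ bad; compare $\mathrm{Err}_1$, which needs $m+1$ of them. Put $N_i(t)=\lfloor t/\tau_i\rfloor$, let $J_i(x)$ be the level-$i$ cell containing $x$, and $p_i=\mathbb P[\mathrm{bad}_i(J,N)]$.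

**Lemma 7.** If $N_k(t)\ge1$, $J_k(x)$ is alive at index $N_k(t)-1$, and $\mathrm{bad}_i(J_i(x),N_i(t))$ fails for all $0\le i\le k$, then $X_t(x)=1$. Moreover
$$3^{d+1}p_i\le\kappa2^{-i-1}\quad(i\ge0),\qquad\sum_ip_i\le\tfrac14.\tag{5}$$

*Proof.* **Step 1: one level down.** Let $i\ge1$, $N=N_i(t)\ge1$, suppose $J=J_i(x)$ is alive at $N-1$ and $\mathrm{bad}_i(J,N)$ fails. The number of dead level-$(i-1)$ cells in $B_J$ is at most $m<K^{d-1}$ at level-$(i-1)$ index $(N-1)T$. There are no errors in $B_J$, so by (4) and Lemma 4 it decreases by at least $1$ per step until it is $0$, and stays $0$ up to index $(N+1)T$. Since $NT\le N_{i-1}(t)<(N+1)T$ and $T\ge m+1$, we have $(N-1)T+m\le N_{i-1}(t)-1\le(N+1)T$. So $J_{i-1}(x)$ is alive at index $N_{i-1}(t)-1$, and $N_{i-1}(t)\ge1$.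

**Step 2: conclusion.** Iterating Step 1 from $i=k$ down to $i=1$ gives $X_{(N_0(t)-1)\tau}(x)=1$. As $\mathrm{bad}_0(x,N_0(t))$ fails, there is no death at $x$ in $((N_0(t)-1)\tau,(N_0(t)+1)\tau]$, an interval that reaches past $t$. So $X_t(x)=1$.

**Step 3: probabilities.** We have $p_0\le2\varepsilon_0\le2e^{-\lambda}$. For $i\ge1$, since $R\ge2$ gives $R^{i-1}\ge i$,
$$p_i\le2K^dT\varepsilon_{i-1}\le2K^dTe^{-\lambda R^{i-1}}\le2K^dTe^{-\lambda i}.$$
With $\zeta=\kappa/(4\cdot3^{d+1}K^dT)\le1$ the choice of $\lambda$ says $e^{-\lambda}\le\zeta/2$, so $e^{-\lambda i}\le\zeta2^{-i}$ for $i\ge1$, and $3^{d+1}p_i\le2\cdot3^{d+1}K^dT\zeta2^{-i}=\kappa2^{-i-1}$. For $i=0$, $3^{d+1}p_0\le3^{d+1}\zeta=\kappa/(4K^dT)\le\kappa/2$. Summing, $\sum_ip_i\le\kappa\le\frac14$. $\square$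

## 7. Seeds spanned by the edges of a cube

Return to the droplet of Section 2, now made of level-$k$ cells, on a box of side about $w_k$ in units of cells. It has to satisfy two demands.

1. No level-$k$ error may occur until the droplet has filled the level-$(k+1)$ box, of side about $w_{k+1}$. The number of space-time points involved is a power of $w_{k+1}$, and our error bound is $e^{-\lambda R^k}$. So we want $\log w_{k+1}$ small compared with $\lambda R^k$.
2. Every face layer, with about $w_k^{d-1}$ cells, must contain a level-$k$ seed. If seeds have probability $\pi_k$, we want $\log w_k$ to exceed $\log(1/\pi_k)/(d-1)$.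

The obvious seed is a level-$k$ cell that is initially full. For $q<1$ its probability is $q^{K^{dk}}$, so demand 2 needs $\log w_k$ at least of order $K^{dk}$. But $R\le K^{d-1}$, and demand 1 allows only order $K^{(d-1)k}$. Full cells are too expensive.

The way out is that a cube can be filled from $d$ of its edges. For $d=2$, $K=3$, the five sites $(0,0),(1,0),(2,0),(0,1),(0,2)$ suffice: with the corner rule $(1,1)$ fills, then $(1,2)$ and $(2,1)$, then $(2,2)$. Done recursively, a level-$k$ cell costs about $(dK)^k=g^k$ occupied sites, and $g$ is far below $R$ when $d\ge3$.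

**Definition (seed).** Let $X_0$ be product measure with intensity $q\in(0,1]$. $\sigma_i(J)$ is the event that in the process $X^V$ with $V=\mathrm{cell}_i(J)$, started from $X_0$ restricted to $V$, cell $J$ is alive at level-$i$ index $1$.

For fixed $i$, the events $\sigma_i(J)$, $J\in\mathbb Z^d$, use disjoint parts of $X_0$ and of the Poisson processes. They are independent with a common probability $\pi_i$. For example, $\sigma_0(j)$ says that $X_0(j)=1$ and there is no death at $j$ in $(0,\tau]$.

**Lemma 8.** $\pi_i\ge\exp(-c_qg^i)$ with $c_q=1+\log(2/q)$.

*Proof.* **Step 1: level 0.** Since a death at $j$ in $(0,\tau]$ is part of $\mathrm{Err}_0(j,0)$, $\pi_0=qe^{-\delta\tau}\ge q(1-\varepsilon_0)\ge q/2$.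

**Step 2: $\pi_{i+1}\ge\frac12\pi_i^{dK}$.** Let $F\subset B_J$ be the set of $j$ with at most one coordinate $a$ such that $j_a\ne KJ_a$; these are $d$ edges of the cube at a common corner, and $|F|=d(K-1)+1\le dK$. The event $\bigcap_{j\in F}\sigma_i(j)$ depends on $X_0$ and on times at most $\tau_i$, and has probability at least $\pi_i^{dK}$. The event "no $\mathrm{Err}_i(j,n)$ with $j\in B_J$, $1\le n<T$" depends on times larger than $\tau_i$ and has probability at least $1-K^dT\varepsilon_i\ge\frac12$. They are independent. We show that together they imply $\sigma_{i+1}(J)$.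

Consider $X^V$ with $V=\mathrm{cell}_{i+1}(J)$. Since $X^V\ge X^{\mathrm{cell}_i(j)}$, all cells of $F$ are alive at index $1$. By $(R_i)$, alive cells of $B_J$ stay alive up to index $T$. If at some index $1\le n<T$ there are dead cells in $B_J$, take one, $j$, minimizing $\sum_a(j_a-KJ_a)$. It is not in $F$, so there are $a\ne b$ with $j_a>KJ_a$ and $j_b>KJ_b$. The cells $j-e_a$, $j-e_b$ are in $B_J$ with a smaller sum, hence alive, and $(R_i)$ makes $j$ alive at $n+1$. So at least one cell is gained per step, and all of $B_J$ is alive at index $1+K^d\le T$, hence at $T$. That is $\sigma_{i+1}(J)$.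

**Step 3: iteration.** With $\omega_i=\log(1/\pi_i)$, Step 2 gives $\omega_{i+1}+1\le g\omega_i+\log2+1\le g\omega_i+2\le g(\omega_i+1)$. So $\omega_i\le g^i(\omega_0+1)\le c_qg^i$. $\square$

## 8. A droplet that grows through all scales

By the two demands we want $\log w_k=\gamma^k$ roughly, with $\gamma^k$ much larger than $g^k$ and $\gamma^{k+1}$ much smaller than $R^k$. The choice $\gamma=2g$ does this, since $R\ge2\gamma$.

Let $w_k=\lceil e^{\gamma^k}\rceil$. Let $V_k$ be the set of level-$k$ cells $J\in[-w_k,w_k)^d$, and $V_k^+$ the set of level-$k$ cells $J\in[-Kw_{k+1},Kw_{k+1})^d$; the latter are exactly the level-$k$ cells that make up the cells of $V_{k+1}$, and $V_k\subset V_k^+$. Put $h_k=|V_k^+|=(2Kw_{k+1})^d$ and $H_k=2T(k+2)h_k$. Define two events.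

- $G_k$: no $\mathrm{Err}_k(J,n)$ occurs with $J\in V_k^+$, $0\le n<H_k$.
- $S_k$: for every axis $a$ and every integer $c\in[-Kw_{k+1},-w_k)\cup[w_k,Kw_{k+1})$, some $J$ in $Y_{a,c}=\{J:J_a=c,\ J_b\in[-w_k,w_k)\ \forall b\ne a\}$ satisfies $\sigma_k(J)$.

**Lemma 9.** $\varphi(k_0):=\sum_{k\ge k_0}\big(\mathbb P[G_k^c]+\mathbb P[S_k^c]\big)\to0$ as $k_0\to\infty$.

*Proof.* We check that both terms are summable. Since $w_{k+1}\le2e^{\gamma^{k+1}}$ and $R^k\ge2^k\gamma^k$,
$$\mathbb P[G_k^c]\le h_kH_k\varepsilon_k=2T(k+2)h_k^2\varepsilon_k\le2T(k+2)(4K)^{2d}\exp\big(2d\gamma\cdot\gamma^k-\lambda2^k\gamma^k\big),$$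
which is summable. Next, there are at most $2dKw_{k+1}$ pairs $(a,c)$, and $|Y_{a,c}|=(2w_k)^{d-1}$. By Lemma 8, $\pi_k(2w_k)^{d-1}\ge\exp((d-1)\gamma^k-c_qg^k)$. As $\gamma^k=2^kg^k$, for $2^k\ge c_q$ this is at least $\exp((d-2)\gamma^k)\ge\exp(\gamma^k)$; here $d\ge3$ is used again. So for such $k$
$$\mathbb P[S_k^c]\le2dKw_{k+1}\exp\big(-\pi_k(2w_k)^{d-1}\big)\le4dK\exp\big(\gamma^{k+1}-e^{\gamma^k}\big),$$
which is also summable. $\square$

Fix $k_0$, and set $n_{k_0}=1$, $n_{k+1}=n_k+h_k$ for $k\ge k_0$. Since $h_k$ increases in $k$, $n_{k+1}\le1+(k+1)h_k\le(k+2)h_k$, and therefore $(n_{k+1}+2)T\le H_k$. Let $A=A_{k_0}$ be the event that $X_0=1$ on all sites of all cells of $V_{k_0}$.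

**Lemma 10.** On $A\cap\bigcap_{k\ge k_0}(G_k\cap S_k)$: for every $k\ge k_0$, all cells in $V_k$ are alive at all level-$k$ indices $n_k\le n\le H_k$.

*Proof.* On $G_k$, by $(R_k)$, alive cells in $V_k^+$ stay alive up to index $H_k$. So it suffices to show by induction that all of $V_k$ is alive at index $n_k$.

**Step 1: start.** For $k=k_0$, $A$ makes all of $V_{k_0}$ alive at index $0$, hence at index $1=n_{k_0}$.

**Step 2: the droplet gains a cell per step.** Suppose $V_k$ is alive at $n_k$. Every cell of $V_k^+$ with $\sigma_k$ is alive from index $1$ on, since $X\ge X^{\mathrm{cell}_k(J)}$. Consider an index $n\in[n_k,H_k)$ at which not all of $V_k^+$ is alive. Among the boxes $Q=\prod_a[\ell_a,\ell_a')$ of alive cells with $V_k\subset Q\subset V_k^+$ (the box $V_k$ is one) take one that is maximal by inclusion. As $Q\ne V_k^+$, there is a layer $Y\subset V_k^+$ adjacent to some face of $Q$, say orthogonal to axis $a$, such that $Q\cup Y$ is a box. By maximality, $Y$ contains a dead cell. Since $Q\supset V_k$, $Y\supset Y_{a,c}$ for some $c$ as in $S_k$, so $Y$ contains a cell with $\sigma_k$, which is alive because $n\ge n_k\ge1$.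 As $Y$ is connected, there is a dead $y'\in Y$ adjacent in $Y$ to an alive $y\in Y$. Then $y'$ has two alive neighbours along distinct axes: $y$, and its neighbour in $Q$ along axis $a$. By $(R_k)$ and $G_k$, $y'$ is alive at $n+1$.

**Step 3: next scale.** So at least one new cell becomes alive per step, none is lost, and all $h_k$ cells of $V_k^+$ are alive at all indices in $[n_k+h_k,H_k]=[n_{k+1},H_k]$, which contains $n_{k+1}T$. Level-$k$ index $n_{k+1}T$ is level-$(k+1)$ index $n_{k+1}$, so all cells in $V_{k+1}$ are alive at index $n_{k+1}$. $\square$

To use this at a given time, put $t_k=n_k\tau_k$. Then $t_{k+1}=n_{k+1}T\tau_k>t_k$ and $t_k\to\infty$. Every $t\ge t_{k_0}+2\tau_{k_0}$ lies in exactly one interval $[t_k+2\tau_k,t_{k+1}+2\tau_{k+1})$; call this $k=k(t)$. Dividing by $\tau_k$,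
$$n_k+1\le N_k(t)-1\le(n_{k+1}+2)T\le H_k.\tag{6}$$

## 9. Positive density forever: proof of Theorem 1

**Step 1: (ii), the sufficient events.** Let $q\in(0,1]$ and choose $k_0$ with $\varphi(k_0)\le\frac14$. Let $t\ge t_{k_0}+2\tau_{k_0}$ and $k=k(t)$. The level-$k$ cell containing the origin has index $0$, so it is in $V_k$. On $A\cap\bigcap_{l\ge k_0}(G_l\cap S_l)$, by Lemma 10 and (6), it is alive at index $N_k(t)-1$. If also $\mathrm{bad}_i(J_i(0),N_i(t))$ fails for $0\le i\le k$, then $X_t(0)=1$ by Lemma 7.

**Step 2: (ii), independence.** We need that $A$, which is very unlikely, is independent of everything else. $A$ depends only on $X_0$ on the region $[-w_{k_0}K^{k_0},w_{k_0}K^{k_0})^d$ of $V_{k_0}$. The events $G_l$ and $\mathrm{bad}_i$ depend only on the Poisson processes. $S_l$ depends on the Poisson processes and on $X_0$ in level-$l$ cells outside $V_l$, that is, outside $[-w_lK^l,w_lK^l)^d$, which contains the region of $V_{k_0}$. So, by (5),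
$$\mathbb P[X_t(0)=1]\ge\mathbb P[A]\Big(1-\varphi(k_0)-\sum_ip_i\Big)\ge\tfrac12\mathbb P[A]>0\qquad\text{for all }t\ge t_{k_0}+2\tau_{k_0}.$$

**Step 3: (i).** Taking $q=1$ in (ii) gives $\theta(1,\delta)>0$: the process is stable. Section 2 showed $\theta'(1,\delta)=0$: it does not survive. $\square$

## 10. Discrepancies travel through bad cells

For Theorem 2 the case $q=1$ is the definition of $\overline\nu$, so let $0<q<1$. Let $X$ start from product measure with intensity $q$ and $X^{\underline1}\ge X$ from $\underline1$, with the same Poisson processes. It suffices to show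
$$\mathbb P[X_t(0)\ne X_t^{\underline1}(0)]\to0\qquad(t\to\infty).\tag{7}$$
Indeed the joint law is translation invariant, so (7) gives $\mathbb P[X_t\ne X_t^{\underline1}\text{ on }S]\to0$ for each finite $S$, while $X_t^{\underline1}\Rightarrow\overline\nu$.

One would like to deduce (7) from Lemma 7 by showing that $X_t(0)=1$ with probability close to $1$. This cannot work: the origin may have just died. In the bound, $p_0,p_1,\dots$ are fixed positive numbers once $\delta$ is fixed, and $\sum_ip_i$ does not tend to $0$ with $t$. But a death kills both processes. A site where they *differ* must have inherited the difference, along a path that goes back in time, and every point of that path must be a failure of Lemma 7. Long paths of failures are unlikely.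

### 10.1 Discrepancy paths

Call $j$ *discrepant* at time $s$ if $X_s(j)=0$ and $X_s^{\underline1}(j)=1$. Let $0<u\le t$ and suppose the origin is discrepant at time $t$. We construct a path backwards.

Put $x_0=0$, and let $v_1$ be the infimum of the $v\in[t-u,t]$ such that $x_0$ is discrepant throughout $[v,t]$. By right-continuity $x_0$ is discrepant on $[v_1,t]$. If $v_1=t-u$, stop. Otherwise an event attached to $x_0$ at time $v_1$ changed the pair $(X,X^{\underline1})(x_0)$ into $(0,1)$. The value before was $(0,0)$ or $(1,1)$, since $X\le X^{\underline1}$. A death produces $(0,0)$ and a cob event leaves $(1,1)$ unchanged. So the change was from $(0,0)$, by a cob event whose pair was occupied in $X^{\underline1}$ but not in $X$. One site $x_1$ of the pair was therefore discrepant just before $v_1$. Continue from $x_1$ at times before $v_1$, and so on. The $(x_l,v_l)$ form a backward chain, so by (1) the construction a.s. stops after finitely many steps.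

This gives a path $\Gamma:[t-u,t]\to\mathbb Z^d$ with $\Gamma(t)=0$, finitely many nearest-neighbour jumps, and $X_s(\Gamma(s))=0$ for all $s$. Say that the level-0 space-time cell $(x,n)\in\mathbb Z^d\times\mathbb Z$ is visited if $\Gamma(s)=x$, $\lfloor s/\tau\rfloor=n$ for some $s$. Since a.s. no jump happens at a multiple of $\tau$, the visited cells, in backward order, form a nearest-neighbour path in $\mathbb Z^d\times\mathbb Z$. Each visited cell contains a point $(x,s)$ with $X_s(x)=0$.

### 10.2 Crossings

The *level-$i$ space-time cell* $(J,N)$ is $\mathrm{cell}_i(J)\times[N\tau_i,(N+1)\tau_i)$. These cells are nested in $i$. Let $\mathcal D_i(J,N)$ be the union of the $3^{d+1}$ cells $(J',N')$ with $|J'-J|_\infty\le1$ and $|N'-N|\le1$. The cell $(J,N)$ is called bad if $\mathrm{bad}_i(J,N)$ occurs.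

**Definition (crossing).** $\mathrm{Cross}_i(J,N)$ is the event that there is a nearest-neighbour path of level-0 space-time cells inside $\mathcal D_i(J,N)$, starting in $(J,N)$, ending at a level-0 cell that has a neighbour outside $\mathcal D_i(J,N)$, each of whose level-0 cells is contained in a bad cell of some level $h<i$.

For instance, $\mathrm{Cross}_1$ requires a path of bad level-0 cells whose displacement is at least $K$ in space or $T$ in time. $\mathrm{Cross}_0$ is impossible. Let $u_i=\mathbb P[\mathrm{Cross}_i(J,N)]$, so $u_0=0$, and let $x_i=u_i+3^{d+1}p_i$ (from here on, $x_i$ and $u_i$ denote these numbers).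

**Lemma 11.** $x_i\le\kappa2^{-i}$ for all $i\ge0$. In particular $u_i\to0$.

*Proof.* **Step 1: marked cells and their independence.** Call a level-$i$ space-time cell $b$ *marked* if $\mathcal D_i(b)$ contains a bad level-$i$ cell or $\mathrm{Cross}_i(b)$ occurs. Then $\mathbb P[b\text{ marked}]\le x_i$. By nestedness, being marked depends only on which cells of levels $h\le i$ contained in $\mathcal D_i(b)$ are bad. By the proof of Lemma 6(a), for a level-$h$ cell $\mathrm{bad}_h$ depends on processes attached to sites within sup-distance $\max(1,\frac32K^{h-1})\le K^i$ of the cell (distance $1$ if $h=0$), during the cell's time interval and the preceding level-$h$ interval. So, for $b=(j,n)$, markedness depends on sites in $K^ij+[-2K^i,3K^i)^d$ and times in $[(n-2)\tau_i,(n+2)\tau_i]$. A.s. there are no points at the endpoints. Hence markedness of $(j,n)$ and of $(j',n')$ are independent if $|j-j'|_\infty\ge6$ or $|n-n'|\ge4$.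

**Step 2: a crossing on level $i+1$ forces two independent marked cells.** On $\mathrm{Cross}_{i+1}(J,N)$ take the path. Let $a=(j,n)$ be the level-$i$ cell of its start and $(j'',n'')$ that of its end. The start is in the middle cell $(J,N)$ and the end touches the boundary of $\mathcal D_{i+1}(J,N)$, so $|j''-j|_\infty\ge K$ or $|n''-n|\ge T$. Let $b=(j',n')$ be the first level-$i$ cell visited with $|j'-j|_\infty\ge6$ or $|n'-n|\ge4$. It exists since $K,T\ge20$. Since level-$i$ cells visited in succession are neighbours, $|j'-j|_\infty\le6$ and $|n'-n|\le4$.

The path leaves $\mathcal D_i(a)$, since $b$ is outside it. After visiting $b$ it leaves $\mathcal D_i(b)$, since $|j''-j'|_\infty\ge14$ or $|n''-n'|\ge16$. All its level-0 cells lie in bad cells of levels at most $i$. Consider the portion from the start to the last level-0 cell before first leaving $\mathcal D_i(a)$. Either one of its level-0 cells lies in a bad level-$i$ cell, which is then contained in $\mathcal D_i(a)$, or all lie in bad cells of levels below $i$, and the portion realizes $\mathrm{Cross}_i(a)$. In both cases $a$ is marked. The portion from the first visit to $b$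 until just before the next exit from $\mathcal D_i(b)$ shows in the same way that $b$ is marked.

**Step 3: recursion.** There are $K^dT$ choices of $a$ in $(J,N)$ and at most $13^d\cdot9$ choices of $b$ given $a$, and markedness of $a$ and of $b$ is independent. So
$$u_{i+1}\le K^dT\cdot13^d\cdot9\cdot x_i^2\le c_2x_i^2.$$
By (5), $x_0=3^{d+1}p_0\le\kappa$. If $x_i\le\kappa2^{-i}$, then, as $c_2\kappa=\frac14$, $u_{i+1}\le c_2\kappa^24^{-i}=\frac\kappa44^{-i}\le\kappa2^{-i-2}$, and (5) gives $x_{i+1}\le\kappa2^{-i-2}+\kappa2^{-i-2}=\kappa2^{-i-1}$. $\square$

## 11. Convergence to $\overline\nu$: proof of Theorem 2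

**Step 1: find a droplet with probability one.** In Section 9 the event $A$ cost a small probability. Here we search for a place where it occurs, without spoiling independence. Write $X_0=X_0'\vee X_0''$ with $X_0',X_0''$ independent product measures of intensity $q''=1-\sqrt{1-q}>0$; this is correct since $1-(1-q'')^2=q$. Fix $\eta>0$ and $i\in\mathbb N$. Apply Sections 7 and 8 with seeds $\sigma_k$ defined through $X_0''$, and choose $k_0$ with $\varphi(k_0)\le\eta$, where $\varphi$ is computed for intensity $q''$. Let $y$ be the first site, in a fixed enumeration of $\mathbb Z^d$, such that $X_0'=1$ on the translate by $y$ of the region of $V_{k_0}$. It exists a.s., by considering infinitely many disjoint translates. It is a function of $X_0'$, hence independent of $X_0''$ and of the Poisson processes.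

From now on use the whole cell structure translated in space by $y$. Conditionally on $y$ all probability estimates above hold, by translation invariance. So with probability at least $1-\eta$ all translated $G_k\cap S_k$, $k\ge k_0$, occur. Then the conclusion of Lemma 10 holds for $X$ in the translated structure: the translated $A$ holds since $X_0\ge X_0'$, and a seed cell is alive at index $1$ in $X$ since $X_0\ge X_0''$. Choose $L$ with $\mathbb P[|y|_\infty>L]\le\eta$.

**Step 2: a discrepancy at $(0,t)$ forces a crossing or a bad cell of high level.** Let $t$ be so large that $k=k(t)>i$, $K^kw_k\ge L+2K^i+1$ and $t>2\tau_i$. Assume that the events of Step 1 hold, that $|y|_\infty\le L$, and that $X_t(0)\ne X_t^{\underline1}(0)$, so that the origin is discrepant at time $t$. Let $(J,N)$ be the level-$i$ space-time cell containing $(0,t)$. Take the discrepancy path on $[t-2\tau_i,t]$ and follow it backwards from $(0,t)$. It leaves $\mathcal D_i(J,N)$, because at time $t-2\tau_i$ the level-$i$ time index is $N-2$. Until it leaves, it visits only points $(x,s)$ with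

- $|x|_\infty\le2K^i$, so $|x-y|_\infty\le2K^i+L\le K^kw_k-1$, and $x$ is in the translated region of $V_k$;
- $t-2\tau_i\le s\le t$, and since $\tau_k\ge2\tau_i$ and $t\ge t_k+2\tau_k$, $s\ge t_k+\tau_k$. So $N_k(s)\ge n_k+1$, and with (6) $n_k\le N_k(s)-1\le N_k(t)-1\le H_k$.

By Lemma 10 the level-$k$ cell of $x$ is alive at index $N_k(s)-1$. But $X_s(x)=0$ along the path. So Lemma 7 says that $\mathrm{bad}_h(J_h(x),N_h(s))$ occurs for some $0\le h\le k$: each visited level-0 cell lies in a bad cell of some level $h\le k$. If one of these bad cells has level $h\in[i,k]$, it meets $\mathcal D_i(J,N)$. If none does, the level-0 cells visited before leaving $\mathcal D_i(J,N)$ start in $(J,N)$, end at a cell with a neighbour outside, and lie in bad cells of levels below $i$. In that case $\mathrm{Cross}_i(J,N)$ occurs.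

**Step 3: probabilities.** Given $y$, the cell $(J,N)$ is deterministic, and for each $h\ge i$ at most $3^{d+1}$ level-$h$ cells meet $\mathcal D_i(J,N)$, since three consecutive level-$i$ intervals meet at most three level-$h$ intervals. The events $\mathrm{bad}_h$ and $\mathrm{Cross}_i$ depend on the Poisson processes only, so conditionally on $y$ they have probabilities $p_h$ and $u_i$. Hence for all large $t$
$$\mathbb P[X_t(0)\ne X_t^{\underline1}(0)]\le2\eta+u_i+3^{d+1}\sum_{h\ge i}p_h.$$
Let $t\to\infty$, then $i\to\infty$, using Lemma 11 and (5), then $\eta\to0$. This gives (7), and with it $\mathbb P[X_t\in\cdot]\Rightarrow\overline\nu$ for every $q\in(0,1]$.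

**Step 4: other initial laws.** This step covers initial laws that dominate a product law of intensity $q>0$. By monotonicity the law of $X_t$ lies between the law started from that product measure and the law started from $\underline1$. Both converge to $\overline\nu$, and the sandwich principle applies. That finite initial configurations die out was proved in Section 2. $\square$
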